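\title{Sums of two commuting automorphisms of an injective module}

\begin{abstract}
We consider the conjecture that every endomorphism of an injective module $E$ is a sum of two commuting automorphisms if and only if $E$ is directly finite and $\operatorname{End}(E)$ has no homomorphic image $\mathbb M_n(\mathbb F_2)$. Both implications fail. A self-injective ring with $16$ elements satisfies the two conditions but has an element that is not a sum of two commuting units. In the other direction, the injective hull of a free module of countable rank over an uncountable tensor power of $\mathbb M_2(F)$ is not directly finite, although each of its endomorphisms has the form $u+u^{-1}$. We also prove three corrected statements: two in which the automorphisms commute modulo the Jacobson radical, and one for semilocal rings in which they commute exactly.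
\end{abstract}

\section{Introduction}

Rings are associative with identity and modules are unital right modules. Endomorphisms are written on the left, so that $\operatorname{End}(R_R)\cong R$ by left multiplication. We write $J(\cdot)$ for the Jacobson radical, $E(M)$ for the injective hull of $M$, $\mathbb F_q$ for the field with $q$ elements and $\mathbb M_n(\cdot)$ for the ring of $n\times n$ matrices, $n\ge1$. An \emph{image} of a ring is a homomorphic image. A ring has \emph{property} (P) if each of its elements is a sum $u+v$ of two units with $uv=vu$. For which injective modules $E$ does $\operatorname{End}(E)$ have (P)?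

Take first a division ring $D$. Every $d\neq1$ is $1+(d-1)$, and $1=\omega+(1-\omega)$ is a sum of two units exactly when $\omega\notin\{0,1\}$. So $D$ has (P) if and only if $|D|\ge3$. For vector spaces of higher dimension there are two obstructions, both worked out in Section~\ref{sec:cent}: over $\mathbb F_2$ a unipotent Jordan block is not a sum of two commuting automorphisms, and over any $D$ the shift on a space of countably infinite dimension is not. For vector spaces nothing else goes wrong.

\begin{theorem}[Tang and Zhou]\label{thm:TZ}
Each linear transformation of a vector space $V$ over a division ring $D$ is a sum of two commuting invertible linear transformations if and only if $V$ is finite-dimensional and $|D|\ge3$.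
\end{theorem}

Over a division ring every module is injective, and both conditions have a module-theoretic form. A module $E$ is \emph{directly finite} if it is not isomorphic to a proper direct summand of itself; equivalently, $fg=1$ implies $gf=1$ in $\operatorname{End}(E)$, and rings with this property are also called directly finite. A vector space is directly finite if and only if it has finite dimension. If $0<\dim V<\infty$, then $\operatorname{End}(V)$ is simple, so by the uniqueness part of the Wedderburn--Artin theorem it has an image $\mathbb M_n(\mathbb F_2)$ exactly when $D=\mathbb F_2$. It is also known that a $\Sigma$-injective module $E$ (one for which all direct sums of copies of $E$ are injective) is directly finite whenever $\operatorname{End}(E)$ has (P). One would therefore guess the following statement, which is posed in \cite{RAD}.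

\medskip
\noindent\textbf{Conjecture.} \emph{Let $E$ be an injective module. Then each endomorphism of $E$ is a sum of two commuting automorphisms if and only if $E$ is directly finite and $\operatorname{End}(E)$ has no image isomorphic to $\mathbb M_n(\mathbb F_2)$ for any $n$.}
\medskip

The conjecture is false, and each implication fails separately.

\begin{theorem}\label{thm:A}
Let $R=\{c+dx: c,d\in\mathbb F_4\}$ with $x^2=0$ and $xc=c^2x$; that is, $R=\mathbb F_4[x;\sigma]/(x^2)$ with $\sigma$ the Frobenius automorphism. Then $E=R_R$ is injective and directly finite and $\operatorname{End}(E)\cong R$ has no image $\mathbb M_n(\mathbb F_2)$, but $1+x$ is not a sum of two commuting units.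
\end{theorem}

\begin{theorem}\label{thm:B}
Let $F$ be any field. For finite $A\subset\omega_1$ let $R_A=\bigotimes_{i\in A}\mathbb M_2(F)$, a tensor product over $F$, with $R_A\subseteq R_B$ for $A\subseteq B$ by $r\mapsto r\otimes1$. Let $R=\bigcup_AR_A$, $M=R^{(\mathbb N)}$ and $E=E(M_R)$. Then $E$ is injective and not directly finite, and every $a\in\operatorname{End}(E)$ has the form $u+u^{-1}$ with $u$ an automorphism. Hence also $\operatorname{End}(E)$ has no image $\mathbb M_n(\mathbb F_2)$.
\end{theorem}

The two examples point to two repairs. Let $E$ be injective, $S=\operatorname{End}(E)$ and $J=J(S)$. The conditions in the conjecture depend only on $S/J$ (Lemma~\ref{lem:modJ}), while the first example lives on the interaction of $\mathbb F_4$ with the radical. So we weaken (P) to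
\begin{itemize}
\item[(P$_J$)] every $a\in S$ is $u+v$ with $u,v$ automorphisms and $uv-vu\in J$.
\end{itemize}
Property (P) for $S$ implies (P$_J$), and the two coincide if $J=0$, which holds for nonsingular $E$ (Section~\ref{sec:modJ}). The second example lives on the fact that its module can be halved indefinitely. Call a ring \emph{abelian} if its idempotents are central, and consider
\begin{itemize}
\item[$(*)$] every nonzero direct summand of $E$ contains a nonzero direct summand $X$ with $\operatorname{End}(X)/J(\operatorname{End}X)$ abelian.
\end{itemize}
Condition $(*)$ holds if every nonzero submodule of $E$ contains a uniform submodule, in particular if $E$ is $\Sigma$-injective (Lemma~\ref{lem:star}).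

\begin{theorem}\label{thm:C}
Let $E$ be injective with $(*)$. Then {\rm(P$_J$)} holds if and only if $E$ is directly finite and $S$ has no image $\mathbb M_n(\mathbb F_2)$. Hence under $(*)$ the ``only if'' part of the conjecture holds, and if moreover $J=0$ (for example, if $E$ is nonsingular) the whole conjecture holds.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $E$ be injective and directly finite and suppose that $S/J$ is left self-injective. Then {\rm(P$_J$)} holds if and only if $S$ has no image $\mathbb M_n(\mathbb F_2)$. If $J=0$, this gives exactly commuting automorphisms.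
\end{theorem}

A ring $S$ is \emph{semilocal} if $S/J(S)$ is semisimple artinian.

\begin{theorem}\label{thm:E}
Let $S$ be a semilocal ring (for example $S=\operatorname{End}(E)$ with $E$ injective of finite uniform dimension), $S/J(S)=\prod_{i=1}^mS_i$ with $S_i$ simple artinian, and let $Z$ be the center of $S$. If for no $i$ the image of $Z$ in $S_i$ is $\mathbb F_2$, then every $a\in S$ is a sum of two commuting units. In particular this holds if $2$ is invertible in $S$, or if $S$ is an algebra over a field with at least three elements.
\end{theorem}

We do not classify the injective modules $E$ for which $\operatorname{End}(E)$ has (P), and we do not settle whether left self-injectivity can be dropped in Theorem~\ref{thm:D}.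

One observation runs through all five proofs: whether $a$ is a sum of two commuting units is a question about the centralizer of $a$. A counterexample to (P) is an element with a small centralizer, and a proof of (P) builds a suitable subring of each centralizer.

\section{Centralizers}\label{sec:cent}

For $a$ in a ring $T$ let $C(a)=\{w\in T: wa=aw\}$. If a unit $w$ of $T$ lies in $C(a)$, then so does $w^{-1}$; the units of the ring $C(a)$ are thus the units of $T$ that commute with $a$.

\begin{lemma}\label{lem:cent}
An element $a\in T$ is a sum of two commuting units of $T$ if and only if it is a sum of two units of $C(a)$.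
\end{lemma}

\begin{proof}
If $a=u+v$ and $uv=vu$, then $ua=u^2+uv=au$, and $v=a-u$ commutes with $a$ as well. Conversely, if $a=u+v$ and $u\in C(a)$, then $u$ commutes with $v=a-u$.
\end{proof}

Property (P) passes to images, in particular to direct factors, and a product of rings with (P) has (P), by working in each coordinate. Since $a=1+(a-1)$, only elements with $a-1$ not a unit are in question, and the extreme case is that of nilpotent $a-1$.

\begin{lemma}\label{lem:unip}
Let $\nu\in T$ be nilpotent. Then $1+\nu$ is a sum of two commuting units if and only if there is $\omega\in C(\nu)$ such that $\omega$ and $1-\omega$ are units.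
\end{lemma}

\begin{proof}
If $w$ is a unit commuting with $\nu$, then $w\pm\nu=w(1\pm w^{-1}\nu)$ is a unit, because $w^{-1}\nu$ is nilpotent. For $\omega\in C(\nu)=C(1+\nu)$ the elements $1-\omega$ and $(1+\nu)-\omega$ commute with $\nu$ and differ by $\nu$, so one is a unit if and only if the other is. Now apply Lemma~\ref{lem:cent}.
\end{proof}

\begin{lemma}\label{lem:F2}
The ring $\mathbb M_n(\mathbb F_2)$ does not have {\rm(P)}. Hence a ring with {\rm(P)} has no image $\mathbb M_n(\mathbb F_2)$.
\end{lemma}

\begin{proof}
Let $\nu$ be the nilpotent Jordan block of size $n$, so that $\mathbb F_2^n$ has a basis $e,\nu e,\dots,\nu^{n-1}e$. Let $\omega\in C(\nu)$ and write $\omega e=g(\nu)e$ with $g\in\mathbb F_2[t]$. Then $\omega\nu^ie=\nu^i\omega e=g(\nu)\nu^ie$ for all $i$, so $\omega=g(\nu)$. As $g(0)\in\{0,1\}$, one of $\omega$, $1-\omega$ lies in $\nu\,\mathbb F_2[\nu]$ and is nilpotent. By Lemma~\ref{lem:unip}, $1+\nu$ is not a sum of two commuting units.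
\end{proof}

\begin{example}[the shift]\label{ex:shift}
Let $D$ be a division ring, $t$ a central indeterminate, $V=D[t]$ as a right $D$-space and $\tau$ multiplication by $t$. If $w\in C(\tau)$ and $p=w(1)$, then $w(t^md)=\tau^mw(1)d=pt^md$, so $w$ is left multiplication by $p$ and $C(\tau)\cong D[t]$ with $\tau\leftrightarrow t$. The units of $D[t]$ are the nonzero constants, since degrees add. So $t$ is not a sum of two units, and $\operatorname{End}(V)$ does not have (P).
\end{example}

This obstruction is fragile. The equation $u+u^{-1}=a$ says $u^2-au+1=0$, and it is solved by a companion matrix as soon as the centralizer of $a$ has room for $2\times2$ matrices. Recall that \emph{$2\times 2$ matrix units} in $T$ are elements $e_{ij}$ ($i,j\in\{1,2\}$) with $e_{ij}e_{kl}=\delta_{jk}e_{il}$ and $e_{11}+e_{22}=1$.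

\begin{lemma}\label{lem:double}
If $C(a)$ contains $2\times2$ matrix units, then $a=u+u^{-1}$ for some unit $u$.
\end{lemma}

\begin{proof}
Put $u=-e_{12}+e_{21}+ae_{22}$ and $v=ae_{11}+e_{12}-e_{21}$. Then $u+v=a(e_{11}+e_{22})=a$. Since $a$ commutes with the $e_{ij}$, the nonzero terms of $uv$ are $e_{12}e_{21}+e_{21}ae_{11}+e_{21}e_{12}-ae_{22}e_{21}=e_{11}+ae_{21}+e_{22}-ae_{21}=1$. Also $u\in C(a)$, so $vu=(a-u)u=u(a-u)=1$.
\end{proof}

For instance, on $V\oplus V$ with $V=D[t]$ the doubled shift is
\[
\begin{pmatrix}t&0\\0&t\end{pmatrix}=\begin{pmatrix}0&-1\\1&t\end{pmatrix}+\begin{pmatrix}t&1\\-1&0\end{pmatrix},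
\]
a sum of two mutually inverse automorphisms. A vector space still carries the undoubled shift. Theorem~\ref{thm:B} produces a module on which every endomorphism is doubled in this sense.

\section{A ring with sixteen elements}\label{sec:A}

By Lemma~\ref{lem:unip} we want a nilpotent element whose centralizer sees only $\mathbb F_2$, in a ring whose residue field is larger. In the commutative ring $\mathbb F_4[x]/(x^2)$ any $\omega\in\mathbb F_4\setminus\mathbb F_2$ serves in Lemma~\ref{lem:unip} for $\nu=x$. Twisting by the Frobenius map $c\mapsto c^2$, whose fixed field is $\mathbb F_2$, removes these elements from $C(x)$ and leaves the ideal structure unchanged.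

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Multiplication in $R$ is
\begin{equation}\label{eq:mult}
(c+dx)(c'+d'x)=cc'+(cd'+dc'^2)x ;
\end{equation}
one may view $R$ as the ring of matrices $\left(\begin{smallmatrix}c&d\\0&c^2\end{smallmatrix}\right)$ over $\mathbb F_4$. Let $N=\mathbb F_4x$. It is a two-sided ideal with $N^2=0$ and $R/N\cong\mathbb F_4$. If $c\ne0$, then $c+dx=c(1+c^{-1}dx)$ is a unit, so every proper right ideal lies in $N$. If $d\neq0$, then $(dx)c'=dc'^2x$ runs through $N$ as $c'$ runs through $\mathbb F_4$. So the right ideals of $R$ are $0$, $N=xR$ and $R$.

\emph{Injectivity.} By Baer's criterion, $R_R$ is injective if every $R$-linear map from a right ideal to $R$ extends to $R$. Only $N$ needs attention. Let $f\colon N\to R$ be $R$-linear with $f(x)=c+dx$. Then $0=f(x\cdot x)=f(x)x=cx$, so $c=0$ and $f(xr)=dxr$ for all $r$. Thus $f$ is left multiplication by $d$, which is defined on all of $R$.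

\emph{The two conditions.} The module $E$ is finite, so it is not isomorphic to a proper submodule. The nonzero images of $R$ are $R$ and $R/N$. The ring $\mathbb M_n(\mathbb F_2)$ is simple and has $2^{n^2}\neq4$ elements, while $R$ is not simple and $R/N$ has $4$ elements.

\emph{Failure of} (P). By \eqref{eq:mult}, $(c+dx)x=cx$ and $x(c+dx)=c^2x$. So $C(x)=\mathbb F_2+N$, and for $\omega\in C(x)$ one of $\omega$, $1-\omega$ lies in $N$ and is not a unit. By Lemma~\ref{lem:unip}, $1+x$ is not a sum of two commuting units.
\end{proof}

\begin{remark}\label{rem:center}
Here $J(R)=N$ and $R/N\cong\mathbb F_4$ has (P); the defect disappears modulo the radical. The center of $R$ is $\mathbb F_2$: a central element $c+dx$ has $c\in\mathbb F_2$, and $dx$ commutes with $c'\notin\mathbb F_2$ only if $dc'^2=dc'$, that is, $d=0$. Since $R$ is local, the hypothesis on $Z$ in Theorem~\ref{thm:E} cannot be replaced by ``no image $\mathbb M_n(\mathbb F_2)$''.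
\end{remark}

\section{Essential submodules and regular rings}\label{sec:back}

A submodule $N$ of a module $G$ is \emph{essential} if it meets every nonzero submodule of $G$ nontrivially, that is, if every $0\ne z\in G$ has a multiple $0\ne zr\in N$. A family of submodules is \emph{independent} if their sum is direct. The \emph{injective hull} $E(G)$ is an injective module containing $G$ as an essential submodule; it is unique up to an isomorphism fixing $G$, and $E(G\oplus G')\cong E(G)\oplus E(G')$. If $N$ is a submodule of an injective module $G$, then $G$ contains a hull of $N$. An injective submodule is a direct summand, and a direct summand of an injective module is injective. A nonzero module is \emph{uniform} if all its nonzero submodules are essential. We use the following facts without further comment.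
\begin{itemize}
\item[(E1)] A finite intersection of essential submodules is essential, an essential submodule of an essential submodule is essential, and if $N$ is essential in $G$ then $N\cap X$ is essential in $X$ for each $X\subseteq G$.
\item[(E2)] If $h\colon G'\to G$ is a homomorphism and $N$ is essential in $G$, then $h^{-1}(N)$ is essential in $G'$. (Let $0\ne z\in G'$. Either $h(z)=0$, or $0\neq h(z)r\in N$ for some $r$ and then $0\ne zr\in h^{-1}(N)$.) Applied to $r\mapsto zr$: for $z\in G$, the right ideal $\{r: zr\in N\}$ is essential.
\item[(E3)] A homomorphism that is injective on an essential submodule is injective, since its kernel meets that submodule in $0$.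
\end{itemize}

A module $G$ is \emph{nonsingular} if $z\in G$ and $zL=0$ for an essential right ideal $L$ imply $z=0$. Essential right ideals play the role of dense sets, and nonsingularity says that maps are determined on dense sets:
\begin{itemize}
\item[(N1)] If $h\colon G'\to G$ vanishes on an essential submodule $N$ and $G$ is nonsingular, then $h=0$. (For $z\in G'$ the essential right ideal $\{r:zr\in N\}$ annihilates $h(z)$.)
\item[(N2)] Submodules, direct sums and essential extensions of nonsingular modules are nonsingular. (For the last: let $N$ be essential in $G$ and nonsingular, $0\ne z\in G$, $zL=0$. Take $0\neq zr\in N$; then $\{s:rs\in L\}$ is essential and annihilates $zr$, a contradiction.)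
\end{itemize}

A ring $T$ is \emph{(von Neumann) regular} if for every $x$ there is $y$ with $x=xyx$. Then $xy$ and $yx$ are idempotents, $xT=xyT$, and $\{z:xz=0\}=(1-yx)T$. Matrix rings over fields are regular, and in a regular ring every finitely generated right ideal is generated by an idempotent. If $e$ is an idempotent, then $eTe\cong\operatorname{End}(eT)$ is regular, because $x=xyx$ and $x=exe$ give $x=x(eye)x$.
\begin{itemize}
\item[(R1)] A regular ring $T$ is nonsingular as a right and as a left module. (Let $zL=0$ with $L$ essential, $z=zyz$, $g=yz$. Then $gL=0$, so $L\subseteq(1-g)T$ and $L\cap gT=0$; hence $g=0$ and $z=zg=0$. The definition of regularity is symmetric.)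
\item[(R2)] If $e,f$ are idempotents of a ring $T$ and $fT\subseteq eT$, then $f'=fe$ is an idempotent of $eTe$ with $f'T=fT$. (From $ef=f$ we get $f'=efe$, $f'^2=f(ef)e=f'$ and $f'f=f$.)
\end{itemize}

\section{An uncountable tensor power of $\mathbb M_2(F)$}\label{sec:B}

The idea is visible in $R$ itself. An element $a\in R$ lies in some $R_A$ with $A$ finite, so it commutes with the $i$-th tensor factor $\mathbb M_2(F)$ for any $i\notin A$, and Lemma~\ref{lem:double} gives $a=u+u^{-1}$. To defeat direct finiteness we pass to $M=R^{(\mathbb N)}$. An endomorphism of $M$ is described by the countably many coordinates of the images of the basis vectors, and these may involve infinitely many factors. If the factors were indexed by $\mathbb N$, the map that multiplies the $s$-th coordinate on the left by $e_{11}$ of the $s$-th factor, for each $s$, would commute with coordinatewise multiplication by no factor. With uncountably many factors one is always left free; this is the only property of $\omega_1$ that we use. To gain injectivity we pass to $E=E(M)$. An endomorphism of $E$ need not preserve $M$. It is determined on an essential submodule of $M$, and the work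 is to find a countably generated one.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
From $M\cong R\oplus M$ we get $E\cong E(R)\oplus E$ with $E(R)\neq0$, so $E$ is not directly finite. Each $R_A$ is a matrix ring over $F$, so $R$ is regular, and $E$ is nonsingular by (R1) and (N2).

\emph{Step 1: every independent family of nonzero cyclic submodules of $M$ is countable.} We measure cyclic submodules by a normalized dimension. View $M$ as the union of the submodules $R^n$ spanned by the first $n$ coordinates. For $0\ne y\in R^n$ choose a finite $A$ with $y\in R_A^n$ and put
\[
\rho(y)=\dim_F(yR_A)/4^{|A|}>0 .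
\]
If $B\supseteq A$ is finite, then $R_B=R_A\otimes R_{B\setminus A}$, $R_B^n=R_A^n\otimes R_{B\setminus A}$ and $yR_B=(yR_A)\otimes R_{B\setminus A}$, whose dimension is $\dim_F(yR_A)\cdot4^{|B|-|A|}$. Comparing two choices of $A$ with their union shows that $\rho(y)$ is well defined. If $y_1R,\dots,y_mR\subseteq R^n$ are independent, choose $A$ with all $y_j\in R_A^n$. The subspaces $y_jR_A$ are independent in $R_A^n$, which has dimension $n4^{|A|}$, so $\sum_j\rho(y_j)\le n$. Given an uncountable independent family $\{yR\}$, there are $n$ and $k$ such that uncountably many generators $y$ lie in $R^n$ and have $\rho(y)\ge1/k$. Any $nk+1$ of them have $\sum\rho>n$, a contradiction.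

\emph{Step 2: a free tensor factor.} Let $a\in\operatorname{End}(E)$. The submodule $M'=M\cap a^{-1}(M)$ is essential in $E$ by (E1) and (E2). By Zorn's lemma choose a maximal independent family $\{y_sR\}$ of nonzero cyclic submodules of $M'$. Its sum $N$ is essential in $M'$, since a nonzero $y\in M'$ with $yR\cap N=0$ could be added to the family; so $N$ is essential in $E$. The family is countable by Step~1. Each $y_s$ and each $a(y_s)$ lies in $M$ and in some $R_A^n$ with $A$ finite; let $\Gamma\subset\omega_1$ be the countable union of these sets $A$, and fix $i\in\omega_1\setminus\Gamma$.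

\emph{Step 3: matrix units in $C(a)$.} For $c$ in the $i$-th factor $\mathbb M_2(F)\subseteq R$, coordinatewise left multiplication $m\mapsto cm$ is an endomorphism of the right module $M$. It extends to some $\lambda_c\in\operatorname{End}(E)$ by injectivity. The maps $\lambda_c\lambda_{c'}-\lambda_{cc'}$, $\lambda_c+\lambda_{c'}-\lambda_{c+c'}$ and $\lambda_1-1$ vanish on $M$, hence are $0$ by (N1). So the $\lambda_{e_{jk}}$ are matrix units in $\operatorname{End}(E)$. The element $c$ commutes with all coordinates of $y_s$ and $a(y_s)$, so $cy_s=y_sc$ and $c\,a(y_s)=a(y_s)c$. For $r\in R$,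
\[
a\lambda_c(y_sr)=a(y_scr)=a(y_s)cr=c\,a(y_s)r=\lambda_ca(y_sr).
\]
Thus $a\lambda_c-\lambda_ca$ vanishes on $N$ and is $0$ by (N1). Lemma~\ref{lem:double} gives $a=u+u^{-1}$, and Lemma~\ref{lem:F2} gives the last assertion.
\end{proof}

This does not contradict the result on $\Sigma$-injective modules quoted in the introduction. By that result $E$ is not $\Sigma$-injective, and by Theorem~\ref{thm:C} it does not satisfy $(*)$.

\section{Reduction modulo the radical}\label{sec:modJ}

Let $E$ be injective, $S=\operatorname{End}(E)$, $J=J(S)$ and $T=S/J$, and write $\bar a$ for the class of $a$. We use the standard facts (Faith--Utumi, Osofsky) that $J$ consists of the endomorphisms with essential kernel, that $T$ is regular and right self-injective ($T_T$ is injective), and that every idempotent of $T$ is the class of an idempotent of $S$. By (N1), $J=0$ if $E$ is nonsingular. In any ring, $J$ contains no nonzero idempotent, and $a$ is a unit if and only if $\bar a$ is.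

\begin{lemma}\label{lem:modJ}
{\rm(a)} $E$ is directly finite if and only if $T$ is. {\rm(b)} $\mathbb M_n(\mathbb F_2)$ is an image of $S$ if and only if it is an image of $T$. {\rm(c)} {\rm(P$_J$)} holds if and only if $T$ has {\rm(P)}.
\end{lemma}

\begin{proof}
(a) Let $S$ be directly finite and $\bar x\bar y=1$. Then $xy$ is a unit and $x\cdot y(xy)^{-1}=1$, so $x$ is a unit, $\bar x$ is a unit and $\bar y\bar x=1$. Conversely, if $xy=1\ne yx$ in $S$, then $1-yx$ is a nonzero idempotent, so it is not in $J$ and $\bar x\bar y=1\ne\bar y\bar x$.
(b) A surjection $S\to\mathbb M_n(\mathbb F_2)$ maps $J$ into $J(\mathbb M_n(\mathbb F_2))=0$.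
(c) (P$_J$) gives (P) for $T$ by reduction. If $\bar a=\bar u+\bar w$ with commuting units, then $u$ and $v=a-u$ are units of $S$, and $uv-vu\in J$.
\end{proof}

An idempotent $e$ of a ring $T$ is \emph{abelian} if the ring $eTe$ is abelian. A regular right self-injective ring is \emph{of type I} if every nonzero right ideal contains a nonzero abelian idempotent.

\begin{lemma}\label{lem:star}
{\rm(a)} If $E$ satisfies $(*)$, then $T$ is of type I. {\rm(b)} If $U$ is uniform and injective, then $\operatorname{End}(U)/J(\operatorname{End}U)$ is a division ring. {\rm(c)} If every nonzero submodule of $E$ contains a uniform submodule, then $(*)$ holds. This is the case if $E$ is $\Sigma$-injective.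
\end{lemma}

\begin{proof}
(a) A nonzero right ideal of $T$ contains a nonzero idempotent $\bar g$, with $g=g^2\in S$. By $(*)$ the summand $gE$ contains a summand $X=eE$, $0\ne e=e^2\in S$, with $\operatorname{End}(X)/J(\operatorname{End}X)$ abelian. Now $\operatorname{End}(X)=eSe$ and $J(eSe)=eJe=eSe\cap J$, so this quotient is $\bar eT\bar e$. Finally $ge=e$ gives $0\ne\bar e\in\bar gT$.

(b) An endomorphism of $U$ with nonzero kernel has essential kernel and lies in the radical. An injective one has an image that is both a direct summand and essential, so it is an automorphism.

(c) A nonzero summand $G$ of $E$ contains a uniform $U_0$ and a hull $X$ of $U_0$, which is a uniform injective summand; a division ring is abelian. A $\Sigma$-injective module is a direct sum $\bigoplus E_\alpha$ of indecomposable injective modules, and these are uniform, since the hull of a nonzero submodule is a nonzero summand. Given $0\ne N\subseteq E$, choose $0\ne z\in N$ with the least number of nonzero components, say $z_\alpha\ne0$. An element of $zR$ with zero $\alpha$-component has fewer nonzero components than $z$ and is $0$. So $zR$ embeds in $E_\alpha$ and is uniform.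
\end{proof}

Theorems~\ref{thm:C} and~\ref{thm:D} are now statements about $T$. We need two structure theorems for a regular right self-injective ring $T$, from \cite[Ch.~10]{Goodearl}.
\begin{itemize}
\item[(G1)] $T\cong T_1\times T_2$ with $T_1$ of type I and $T_2$ without nonzero abelian idempotents.
\item[(G2)] If $T$ is directly finite and of type I, then $T\cong\prod_{n\ge1}\mathbb M_n(A_n)$ with each $A_n$ an abelian regular ring, possibly zero.
\end{itemize}

\section{Rings of type I}\label{sec:C}

Abelian regular rings are the substitute for division rings, and both halves of Theorem~\ref{thm:TZ} extend to them. The idempotents of an abelian ring $A$ form a Boolean algebra $B$ with $e\wedge f=ef$, $e\vee f=e+f-ef$ and complement $1-e$. An ideal of $B$ is a nonempty subset closed under $\vee$ and under passing to smaller elements. Every proper ideal lies in a maximal one, and a maximal ideal contains $e$ or $1-e$ for each $e\in B$.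

\begin{lemma}\label{lem:stalk}
Let $A$ be a nonzero abelian regular ring and $\mathfrak m$ a maximal ideal of $B$. Then $A/\mathfrak mA$ is a division ring, and any finite subset of $\mathfrak mA$ is annihilated by some $f\in B\setminus\mathfrak m$.
\end{lemma}

\begin{proof}
The set $\mathfrak mA$ of finite sums $\sum e_ja_j$ with $e_j\in\mathfrak m$ is a two-sided ideal, as the $e_j$ are central. Given finitely many such sums, let $e\in\mathfrak m$ be the join of all $e_j$ that occur. Then $f=1-e$ annihilates them, and $f\notin\mathfrak m$ because $e\vee f=1\notin\mathfrak m$. In particular $f\neq 0$, so $1\notin\mathfrak mA$. Let $x=xyx\in A$ and $e=xy$. If $e\in\mathfrak m$, then $x=ex\in\mathfrak mA$. Otherwise $1-xy\in\mathfrak m$. So every nonzero element of $A/\mathfrak mA$ has a right inverse, and $A/\mathfrak mA$ is a division ring.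
\end{proof}

\begin{lemma}\label{lem:MnA}
If $A$ is an abelian regular ring with no image $\mathbb F_2$, then $\mathbb M_n(A)$ has {\rm(P)}.
\end{lemma}

\begin{proof}
Let $A\neq0$ and $x\in\mathbb M_n(A)$. We solve the problem modulo each $\mathfrak mA$, note that a solution consists of finitely many equations, and patch. Call $f\in B$ \emph{good} if $fx$ is a sum of two commuting units of $\mathbb M_n(fA)$. If $f$ is good and $g\le f$, then $g$ is good: multiply by the central idempotent $g$. If $f,g$ are good and $fg=0$, then $f+g$ is good, because $\mathbb M_n((f+g)A)=\mathbb M_n(fA)\times\mathbb M_n(gA)$. Since $f\vee g=f+(1-f)g$ and $0$ is good, the good idempotents form an ideal of $B$. It suffices to show that no maximal ideal $\mathfrak m$ contains it, for then $1$ is good.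

The division ring $D=A/\mathfrak mA$ is not $\mathbb F_2$, so $|D|\ge3$, and $\mathbb M_n(D)$ has (P) by Theorem~\ref{thm:TZ}. So there are $u,u',v'\in\mathbb M_n(A)$ such that all entries of
\[
xu-ux,\quad uu'-1,\quad u'u-1,\quad (x-u)v'-1,\quad v'(x-u)-1
\]
lie in $\mathfrak mA$. By Lemma~\ref{lem:stalk} some $f\in B\setminus\mathfrak m$ annihilates these entries. Then $fu$ and $f(x-u)$ are commuting units of $\mathbb M_n(fA)$, so $f$ is good.
\end{proof}

Next we carry Example~\ref{ex:shift} over. The shift is first defined on an infinite direct sum, which need not be a summand, so it must be extended to a hull. An automorphism that commutes with the extension need not preserve the direct sum. We recover polynomials by shrinking the idempotent, and this is where it must be abelian.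

\begin{lemma}\label{lem:shift}
Let $T$ be regular and right self-injective, $e$ a nonzero abelian idempotent, and $X_0=eT,X_1,X_2,\dots$ independent right ideals, each isomorphic to $eT$. Then $T$ does not have {\rm(P)}.
\end{lemma}

\begin{proof}
Put $X=eT$ and $A=eTe$. Fix isomorphisms $\theta_m\colon X\to X_m$ with $\theta_0=1$, write $xt^m=\theta_m(x)$ and $X[t]=\bigoplus_mX_m$; thus $(xt^m)r=(xr)t^m$ for $r\in T$. Let $H$ be a hull of $X[t]$ in $T_T$ and $T=H\oplus H'$. The shift $xt^m\mapsto xt^{m+1}$ extends to $\tau\in\operatorname{End}(H)$, which is injective by (E3). Let $a=\tau\oplus0\in\operatorname{End}(T_T)=T$, and suppose $a$ is a sum of two units of $C(a)$. These units and their inverses preserve $\ker a=H'$, so they induce automorphisms $u,v$ of $T/H'\cong H$ that commute with $\tau$ and satisfy $u+v=\tau$.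

Let $w$ range over $u,u^{-1},v,v^{-1}$. The set of $z\in X$ with $w(z)\in X[t]$ for all four $w$ is essential in $X$ by (E1) and (E2), so it contains $fT$ for an idempotent $f\neq0$. By (R2) we may take $f\in A$, and then $f$ is central in $A$. Let $A_f=Af=fAf$, a nonzero abelian regular ring with identity $f$. Write $p_w=w(f)=\sum_mx_mt^m$ with $x_m\in X$. From $w(f)=w(f)f$ we get $x_m=x_mf\in eTf=Af=A_f$. Without centrality we would not know that $x_m\in fT$, and the next computation would not close up.

Identify the subgroup $\bigoplus_mA_ft^m$ of $X[t]$ with the polynomial ring $A_f[t]$, $t$ central. On it $\tau$ is multiplication by $t$, and for $x\in A_f$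
\[
w(xt^m)=w\tau^m(fx)=\tau^m\bigl(w(f)x\bigr)=p_wxt^m .
\]
So $w$ acts on $A_f[t]$ as left multiplication by $p_w$. Hence $p_up_{u^{-1}}=uu^{-1}(f)=f=u^{-1}u(f)=p_{u^{-1}}p_u$, and the same holds for $v$. Thus $p_u,p_v$ are units of $A_f[t]$ with $p_u+p_v=\tau(f)=ft$. By Lemma~\ref{lem:stalk}, $A_f$ has a division ring $D$ as an image, and then $t$ is a sum of two units of $D[t]$, which is impossible by Example~\ref{ex:shift}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemmas~\ref{lem:modJ} and~\ref{lem:star}, $T$ is of type I and we must show that $T$ has (P) if and only if it is directly finite and has no image $\mathbb M_n(\mathbb F_2)$.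

Let $T$ have (P). Lemma~\ref{lem:F2} excludes the images. Suppose $xy=1$ and $p=1-yx\ne0$. Then $xp=0=py$ and $p^2=p$. The elements $p_m=y^mpx^m$ ($m\ge0$) are orthogonal idempotents: $x^my^k$ equals $1$, $x^{m-k}$ or $y^{k-m}$ according as $m=k$, $m>k$ or $m<k$, and $px^jp=0=py^jp$ for $j\ge1$. So the right ideals $p_mT$ are independent. Let $e\in pT$ be a nonzero abelian idempotent and $X_m=y^meT$. Left multiplication by $y^m$ is injective because $x^my^m=1$, so $X_m\cong eT$; and $X_m\subseteq y^mpT\subseteq p_mT$ because $y^mp=p_my^m$. Lemma~\ref{lem:shift} gives a contradiction, so $T$ is directly finite.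

Conversely, write $T\cong\prod_n\mathbb M_n(A_n)$ as in (G2). A surjection $A_n\to\mathbb F_2$ would make $\mathbb M_n(\mathbb F_2)$ an image of $T$. So each factor has (P) by Lemma~\ref{lem:MnA}, and so does $T$.

The last sentence of the theorem follows because (P) for $S$ implies (P$_J$), with equivalence when $J=0$.
\end{proof}

\section{A Fitting decomposition in self-injective regular rings}\label{sec:D}

\subsection*{The finite-dimensional model}
Let $V$ be a finite-dimensional right vector space over $D$, $|D|\ge3$, let $a\in\operatorname{End}(V)$ and $\nu=a-1$. Fitting's lemma gives $V=K\oplus I$ with $K=\ker\nu^k$ and $I=\nu^kV$ for large $k$. On $I$ the map $\nu$ is invertible and $a=1+\nu$. On $K$ it is nilpotent and there is a Jordan basis, consisting of chains $z,\nu z,\dots,\nu^{j-1}z$ with $\nu^jz=0$. Take $\omega\in D\setminus\{0,1\}$ and let $u$ be the linear map with $u(b)=b\omega$ for each basis vector $b$. Then $u\nu=\nu u$, as both send $b$ to $(\nu b)\omega$, and $u$, $1-u$ are invertible. Lemma~\ref{lem:unip} applies on $K$. This is the half of Theorem~\ref{thm:TZ} used in Lemma~\ref{lem:MnA}.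

For a ring $T$ without abelian idempotents we repeat this argument in $T_T$. Two things are missing. There is no scalar $\omega$; the next lemma replaces it. And the chains $\ker\nu^k$ and $\nu^kT$ need not stop; continuity of the lattice of principal right ideals replaces this.

\begin{lemma}\label{lem:omega}
Let $G$ be an injective module such that $\operatorname{End}(G)$ is regular and has no nonzero abelian idempotent. Then $G\cong Y\oplus Y$ for some $Y$, and there is $\omega\in\operatorname{End}(G)$ with $\omega$ and $1-\omega$ automorphisms.
\end{lemma}

\begin{proof}
Let $G'=gG$ be a nonzero summand and $\Lambda=\operatorname{End}(G')=g\operatorname{End}(G)g$, which is regular and not abelian. Let $e\in\Lambda$ be a noncentral idempotent. If $e\Lambda(1-e)=0=(1-e)\Lambda e$, then $eh=ehe=he$ for all $h$. So, after exchanging $e$ and $1-e$ if necessary, there is $h=eh(1-e)\ne0$. Write $h=hkh$ and replace $k$ by $(1-e)ke$, which preserves this equation. Then $P=khG'\subseteq(1-e)G'$ and $P'=hG'\subseteq eG'$ satisfy $P\cap P'=0$, and $h$ maps $P$ onto $hkhG'=P'$, injectively because $hkhz=0$ gives $hz=0$. So every nonzero summand contains two independent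 nonzero isomorphic submodules.

By Zorn's lemma take a maximal family of pairs $(P_\alpha,P'_\alpha)$ of nonzero submodules of $G$ with $P_\alpha\cong P'_\alpha$ and all $P_\alpha,P'_\alpha$ together independent. A hull of their sum has a complement $G'$, and $G'=0$ by maximality; so the sum is essential in $G$. Let $Y$, $Y'$ be hulls in $G$ of $\bigoplus P_\alpha$ and $\bigoplus P'_\alpha$. Then $Y\cong Y'$. If $Y\cap Y'\neq0$, it would meet $\bigoplus P_\alpha$ in a nonzero submodule of $Y'$, which would meet $\bigoplus P'_\alpha$; so $Y\cap Y'=0$. The submodule $Y\oplus Y'$ is injective and essential, hence equal to $G$. Now $\operatorname{End}(G)\cong\mathbb M_2(\operatorname{End}Y)$ contains matrix units, and Lemma~\ref{lem:double} with $a=1$ gives $1=\omega+\omega^{-1}$.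
\end{proof}

\subsection*{The lattice of principal right ideals}
Let $T$ be regular and right self-injective. For a right ideal $N$ put
\[
\widehat N=\{z\in T: zL\subseteq N\text{ for some essential right ideal }L\}.
\]
Then \emph{$\widehat N$ is the only hull of $N$ in $T_T$}. Indeed, let $H$ be a hull and $T=H\oplus H'$. By (E2), $H\subseteq\widehat N$. If $z=h+h'\in\widehat N$ with $zL\subseteq N\subseteq H$, then $h'L\subseteq H\cap H'=0$ and $h'=0$ by (R1). The operation $N\mapsto\widehat N$ preserves inclusions. Let $\mathcal L$ be the set of principal right ideals $eT$, $e=e^2$. These are the direct summands of $T_T$; they are projective and injective, and $N\in\mathcal L$ if and only if $N=\widehat N$. The set $\mathcal L$ is closed under finite sums, and under arbitrary intersections because $\widehat{\bigcap B_\alpha}\subseteq\widehat{B_\alpha}=B_\alpha$. So $\mathcal L$ is a complete lattice, in which meets are intersections and the join of the $B_\alpha$ is the hull of $\sum B_\alpha$. For $b\in T$, acting by left multiplication, $\ker b\in\mathcal L$ and $bP\in\mathcal L$ for $P\in\mathcal L$.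

\begin{lemma}\label{lem:lattice}
Let $T$ be regular, right and left self-injective and directly finite.
\begin{itemize}
\item[(a)] If $P\in\mathcal L$ and $B_1\supseteq B_2\supseteq\cdots$ in $\mathcal L$, then $P+\bigcap_kB_k=\bigcap_k(P+B_k)$.
\item[(b)] If $P\in\mathcal L$, an endomorphism of $P$ that is injective or surjective is an automorphism.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The dual law comes for free. Let $B_1\subseteq B_2\subseteq\cdots$ in $\mathcal L$ and $z\in P\wedge\bigvee B_k$. Then $zL\subseteq P\cap\bigcup B_k=\bigcup(P\cap B_k)$ for an essential $L$, so $z\in\bigvee(P\wedge B_k)$. Thus $P\wedge\bigvee B_k=\bigvee(P\wedge B_k)$, the other inclusion holding in any complete lattice. As $T$ is also left self-injective, the same law holds in the complete lattice $\mathcal L'$ of principal left ideals. The left annihilator of $eT$ is $T(1-e)$ and the right annihilator of $Tf$ is $(1-f)T$, so annihilators give mutually inverse inclusion-reversing bijections between $\mathcal L$ and $\mathcal L'$. These exchange meets and joins and turn the law in $\mathcal L'$ into (a).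

(b) The ring $\operatorname{End}(eT)=eTe$ is directly finite: if $xy=e$, then $(x+1-e)(y+1-e)=1$, so $(y+1-e)(x+1-e)=1$ and $yx=e$. An injective endomorphism of $P$ has a left inverse since $P$ is injective, and a surjective one has a right inverse since $P$ is projective.
\end{proof}

\begin{remark}
Part (a) does not follow from right self-injectivity. Let $V$ have basis $v_0,v_1,\dots$ over a field and $T=\operatorname{End}(V)$, which is regular and right self-injective by Section~\ref{sec:modJ}. Since $bT\subseteq b'T$ if and only if $bV\subseteq b'V$, the lattice $\mathcal L$ is the lattice of subspaces of $V$. Let $B_k$ be spanned by the $v_m$ with $m\ge k$ and let $P$ be the kernel of the functional with $v_m\mapsto1$ for all $m$. Then $P+B_k=V$ for all $k$, but $P+\bigcap B_k=P$.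
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
We use Lemma~\ref{lem:modJ}. Necessity is Lemma~\ref{lem:F2}. For sufficiency split $T=S/J=T_1\times T_2$ as in (G1). Both factors are regular, directly finite and self-injective on both sides. The factor $T_1$ is of type I with no image $\mathbb M_n(\mathbb F_2)$, so it has (P) by (G2) and Lemma~\ref{lem:MnA}, as in the proof of Theorem~\ref{thm:C}. So we may assume that $T$ has no nonzero abelian idempotent. Let $a\in T=\operatorname{End}(T_T)$ and $\nu=a-1$.

\emph{Step 1: Fitting decomposition.} Let $K_k=\ker\nu^k$, $K_\infty=\bigcup_kK_k$, $K=\widehat{K_\infty}$, $I_k=\nu^kT$ and $I=\bigcap_kI_k$. All but $K_\infty$ lie in $\mathcal L$. For $z\in T$ we have $\nu z\in K_\infty$ if and only if $z\in K_\infty$. Applying this to the elements $zr$, $r\in L$, we get: $\nu z\in K$ if and only if $z\in K$. We claim that $\nu I=I$ and $T=K\oplus I$.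

If $P_k\supseteq K_1$ are right ideals, then $\nu(\bigcap P_k)=\bigcap\nu P_k$: if $\nu z=\nu z_k$ with $z_k\in P_k$, then $z\in z_k+K_1\subseteq P_k$. With Lemma~\ref{lem:lattice}(a) this gives
\[
\nu I=\nu(K_1+I)=\nu\Bigl(\bigcap_k(K_1+I_k)\Bigr)=\bigcap_kI_{k+1}=I .
\]
By Lemma~\ref{lem:lattice}(b), $\nu|_I$ is an automorphism. So $I\cap K_\infty=0$, and $I\cap K=0$ since $K_\infty$ is essential in $K$. Further, $\nu$ induces an injective endomorphism of $T/K$, which is isomorphic to a member of $\mathcal L$. By (b) it is surjective, so $K+I_k=T$ for all $k$, and by (a), $K+I=\bigcap(K+I_k)=T$.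

Both summands are $a$-invariant, and $a|_I=1+\nu|_I$ is a sum of two commuting automorphisms. It remains to treat $a|_K$.

\emph{Step 2: Jordan blocks.} In the model, the last vectors $\nu^{j-1}z$ of the chains form a basis of $\ker\nu$, and those from chains of length at least $j$ span $\ker\nu\cap\nu^{j-1}K$. So let $F_j=K_1\cap\nu^{j-1}K\in\mathcal L$ for $j\ge1$. Then $K_1=F_1\supseteq F_2\supseteq\cdots$ and $\bigcap F_j\subseteq I\cap K=0$. Each $F_{j+1}$ is injective, so $F_j=X_j\oplus F_{j+1}$ for some $X_j\in\mathcal L$, and
\begin{equation}\label{eq:K1}
K_1=X_1\oplus\dots\oplus X_k\oplus F_{k+1},\qquad X_j\subseteq F_{k+1}\ \text{ for }j>k .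
\end{equation}
In particular the $X_j$ are independent. Let $X\subseteq K_1$ be the hull of $\bigoplus X_j$. Then $X+F_{k+1}=K_1$ for all $k$, so $K_1=X+\bigcap F_{k+1}=X$ by (a). Thus $\bigoplus X_j$ is essential in $K_1$.

Since $X_j\subseteq\nu^{j-1}K$ is projective, the surjection $\nu^{j-1}\colon K\cap(\nu^{j-1})^{-1}(X_j)\to X_j$ splits, and there is $G_j\subseteq K$ that $\nu^{j-1}$ maps isomorphically onto $X_j$. Let $G_j[t]/(t^j)=\bigoplus_{i=0}^{j-1}G_jt^i$ be the external direct sum of $j$ copies of $G_j$, with the nilpotent shift $t$, and define
\[
\Phi\colon\bigoplus_{j\ge1}G_j[t]/(t^j)\to K,\qquad zt^i\mapsto\nu^iz .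
\]
Then $\Phi t=\nu\Phi$, because $\nu^jG_j=\nu X_j=0$. On $\ker t=\bigoplus_jG_jt^{j-1}$ the map $\Phi$ is an isomorphism onto $\bigoplus X_j$. If $\beta\neq0$ and $k$ is maximal with $t^k\beta\ne0$, then $t^k\beta\in\ker t$ and $\nu^k\Phi(\beta)=\Phi(t^k\beta)\ne0$. So $\Phi$ is injective. Let $B$ be its image.

\emph{Step 3: $B$ is essential in $K$.} We show $K_k\subseteq\widehat B$ by induction; then $K=\widehat{K_\infty}\subseteq\widehat B\subseteq K$. For $k=1$, $K_1=X\subseteq\widehat B$ since $\bigoplus X_j\subseteq B$. Let $K_k\subseteq\widehat B$ and $z\in K_{k+1}$. Then $\nu^kz\in F_{k+1}\subseteq K_1$, and $L=\{r:\nu^kzr\in\bigoplus X_j\}$ is essential by (E2). Let $r\in L$ and write $\nu^kzr=x'+x''$ with $x'\in X_1\oplus\dots\oplus X_k$ and $x''\in\bigoplus_{j>k}X_j$. By \eqref{eq:K1}, $x'=\nu^kzr-x''\in F_{k+1}$ and so $x'=0$. Hence $\nu^kzr=\sum_{j>k}\nu^{j-1}z_j=\nu^kb$ with $z_j\in G_j$ and $b=\sum_{j>k}\nu^{j-1-k}z_j\in B$. Then $zr-b\in K_k\subseteq\widehat B$. So $zL\subseteq\widehat B$, and $z\in\widehat B$ because $\widehat B\in\mathcal L$.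

\emph{Step 4: the two automorphisms.} We have $G_j\cong X_j=e_jT$, so $G_j$ is injective and $\operatorname{End}(G_j)\cong e_jTe_j$ is regular. It has no nonzero abelian idempotent, since $f(e_jTe_j)f=fTf$ for an idempotent $f\in e_jTe_j$. Let $\omega_j$ be given by Lemma~\ref{lem:omega}. The rule $zt^i\mapsto\omega_j(z)t^i$ ($z\in G_j$), transported by $\Phi$, defines an endomorphism $u_0$ of $B$ that commutes with $\nu$, and $u_0$, $1-u_0$ are injective. Extend $u_0$ to $u\in\operatorname{End}(K)$. By (E3) and Lemma~\ref{lem:lattice}(b), $u$ and $1-u$ are automorphisms of $K$, and $u\nu=\nu u$ on $K$ by (N1). The map $\nu$ need not be nilpotent on $K$, but it is on each $K_k$. The maps $(1-u)^{\pm1}$ commute with $\nu$ and so preserve $K_k$; hence $a-u=(1-u)+\nu$ is an automorphism of $K_k$, as in the proof of Lemma~\ref{lem:unip}. So $a-u$ is injective on $K_\infty$, and it is an automorphism of $K$ by (E3) and (b). It commutes with $u$.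

On $T=K\oplus I$ we obtain $a=(u\oplus1)+\bigl((a-u)\oplus\nu|_I\bigr)$, a sum of two commuting units.
\end{proof}

Left self-injectivity entered only through Lemma~\ref{lem:lattice}(a), in the three equations $\nu I=I$, $K+I=T$ and $K_1=X$.

\section{Semilocal rings}\label{sec:E}

Exact commutation requires a subring of $C(a)$ in $S$ itself, and the one always available is generated by $a$ and the center. Let $S=\mathbb M_n(k)$ with $k$ a field. If some scalar $\lambda\ne0$ is not an eigenvalue of $a$, then $a=\lambda+(a-\lambda)$. Scalars may not suffice: for $k=\mathbb F_3$ and $a=\operatorname{diag}(1,2)$ both nonzero scalars are eigenvalues. But $k[a]\cong k\times k$, and we may choose a unit in each factor separately: $1=2+2$ and $2=1+1$ give $a=u+u$ with $u=\operatorname{diag}(2,1)=2a$. This uses that $k[a]$ has finitely many maximal ideals, each with a residue field of at least three elements. In general we have no such control over $Z[a]$, so we localize: we invert enough polynomials in $a$ that are units of $S$ to leave only finitely many maximal ideals.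

\begin{proof}[Proof of Theorem~\ref{thm:E}]
Let $S\neq0$ and write $S_i=\mathbb M_{n_i}(D_i)=\operatorname{End}(V_i)$, with $V_i=D_i^{n_i}$ the column space over the division ring $D_i$. Let $\mathfrak p_i=\ker(Z\to S_i)$. As $S\to S_i$ is surjective, $Z/\mathfrak p_i$ is a subring of the center of $S_i$, which is a field; let $k_i$ be the fraction field of $Z/\mathfrak p_i$ inside it. A ring with two elements is $\mathbb F_2$, so $|Z/\mathfrak p_i|\ge3$ by hypothesis.

Let $a\in S$ have image $a_i\in S_i$. Since $k_i$ is central, $f\mapsto f(a_i)$ is a ring homomorphism $k_i[t]\to S_i$. Call a monic irreducible $f\in k_i[t]$ \emph{bad} if $f(a_i)$ is not invertible, that is, if $\ker f(a_i)\ne0$ in $V_i$. Let $f_1,\dots,f_r$ be distinct bad polynomials and $\sum v_j=0$ with $v_j\in\ker f_j(a_i)$. Applying $g_j(a_i)$, $g_j=\prod_{l\ne j}f_l$, gives $g_j(a_i)v_j=0$; as $g_j$ and $f_j$ are coprime, $v_j=0$. So these kernels are independent nonzero subspaces and $r\le n_i$.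

Let $C=Z[t]$ and let $\mathcal Q$ be the finite set of prime ideals of $C$ that arise, for $i=1,\dots,m$, as preimages under $C\to k_i[t]$ of $(0)$ and of $(f)$ with $f$ bad. The set $W=C\setminus\bigcup\mathcal Q$ is multiplicatively closed and contains $1$. If $g\in W$, its image in $k_i[t]$ is a nonzero constant times monic irreducible polynomials none of which is bad, so $g(a_i)$ is a unit for every $i$. Hence $g(a)$ is a unit modulo $J(S)$, and so in $S$. The homomorphism $C\to S$, $t\mapsto a$, has commutative image and sends $W$ to units, so it extends to a homomorphism $\varphi\colon C_W\to S$ on the localization.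

The primes of $C_W$ correspond to the primes of $C$ contained in $\bigcup\mathcal Q$. By prime avoidance (an ideal contained in a finite union of primes lies in one of them) these are the primes contained in a member of $\mathcal Q$. So the maximal ideals of $C_W$ are the finitely many $\mathfrak qC_W$ with $\mathfrak q$ maximal in $\mathcal Q$. If $\mathfrak q$ comes from the index $i$, then $\mathfrak q\cap Z=\mathfrak p_i$, because a constant lies in $(0)$ or $(f)$ only if it is $0$. Since $\mathfrak qC_W\cap C=\mathfrak q$, the field $C_W/\mathfrak qC_W$ contains $Z/\mathfrak p_i$ and has at least three elements; choose in it an element different from $0$ and from the class of $t$. By the Chinese remainder theorem some $u\in C_W$ has the chosen classes. Then $u$ and $t-u$ lie in no maximal ideal and are units, and $a=\varphi(u)+\varphi(t-u)$ is a sum of two commuting units.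

If $2$ is invertible in $S$, its image in $S_i$ is nonzero, so $Z/\mathfrak p_i\ne\mathbb F_2$. If $S$ is an algebra over a field $k$ with $|k|\ge3$, then $k\to Z\to Z/\mathfrak p_i$ is injective.

Finally, let $E$ be injective of finite uniform dimension, that is, with an essential submodule that is a finite direct sum of uniform modules. Taking hulls, $E=U_1\oplus\dots\oplus U_d$ with $U_j=e_jE$ uniform and injective and $e_j$ the projections. In the regular ring $T=S/J$ each $\bar e_jT\bar e_j$ is a division ring, by Lemma~\ref{lem:star}(b) and the identification in the proof of Lemma~\ref{lem:star}(a). A nonzero right ideal contained in $\bar e_jT$ contains a nonzero idempotent, which by (R2) can be taken in $\bar e_jT\bar e_j$ and is then $\bar e_j$. So $T=\bigoplus_j\bar e_jT$ is a finite direct sum of minimal right ideals, and $S$ is semilocal.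
\end{proof}

\begin{thebibliography}{9}

\bibitem{Goodearl}
Goodearl, \emph{Von Neumann Regular Rings}.

\bibitem{RAD}
Syed Tariq Rizvi, Asma Ali, Vincenzo De Filippis (Editors),
doi:10.1007/978-981-10-1651-6,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-10-1651-6.pdf}.

\end{thebibliography}
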